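# Non-uniqueness of strict solutions for a fully nonlinear parabolic problem

## 1. Strict solutions in a Hilbert space are unique

**The problem.** Let $X$ be a complex Banach space and $D$ a Banach space continuously embedded in $X$; $\overline D$ is the closure of $D$ in $X$. Fix $0<\alpha<1$, $T>0$, an open set $\mathcal O\subset D$, and $F:[0,T]\times\mathcal O\to X$. We study
$$u'(t)=F(t,u(t)),\quad 0\le t\le a,\qquad u(0)=u_0, \tag{1}$$
with $0<a\le T$ and $u_0\in\mathcal O$. The problem is *fully* nonlinear: $F$ takes $D$ to $X$, so the nonlinearity acts on the top-order part of $u$. A **strict solution** is a function $u\in C([0,a];D)\cap C^1([0,a];X)$ with values in $\mathcal O$ that satisfies (1). The question is whether the strict solution is unique.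

The hypotheses are these.

**(H1)** $F$ is continuous, Fréchet differentiable in $u$, and $F_u:[0,T]\times\mathcal O\to L(D,X)$ is continuous. For every $\bar u\in\mathcal O$ there are $R>0$ and $L,K>0$ with $B(\bar u,R)\subset\mathcal O$ such that, for $t,s\in[0,T]$ and $u,v,w\in B(\bar u,R)$,
$$\|F_u(t,v)-F_u(t,w)\|_{L(D,X)}\le L\|v-w\|_D,\qquad \|F(t,u)-F(s,u)\|+\|F_u(t,u)-F_u(s,u)\|_{L(D,X)}\le K|t-s|^\alpha .$$

**(H2)** For every $t\in[0,T]$ and $v\in\mathcal O$, the derivative $F_v(t,v)$, viewed as an operator in $X$ with domain $D$, is sectorial, and its graph norm is equivalent to the norm of $D$.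

The initial datum satisfies the compatibility condition $F(0,u_0)\in\overline D$.

**Sectorial operators.** $B:D(B)\subset X\to X$ is *sectorial* if there are $\omega\in\mathbb R$, $\theta\in(\pi/2,\pi)$, $M>0$ such that every $z\neq\omega$ with $|\arg(z-\omega)|<\theta$ lies in $\rho(B)$ and $\|R(z,B)\|\le M/|z-\omega|$, where $R(z,B)=(z-B)^{-1}$. The domain need not be dense. Example: on $\ell^p$, $B=\mathrm{diag}(-\mu_k)$ with $\mu_k>0$ satisfies $|z+\mu_k|\ge|z|$ for $\operatorname{Re}z\ge0$, hence $\|zR(z,B)\|\le1$ there for $z\ne0$, and $|z+\mu_k|\ge|z|\sin\epsilon$ when $|\arg z|\le\pi-\epsilon$ with $0<\epsilon<\pi/2$.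

We recall that a sectorial $B$ generates an analytic semigroup $e^{tB}$. For $0<t\le1$ one has $\|e^{tB}\|\le C$ and $\|tBe^{tB}\|\le C$, with $C$ depending only on $\omega,\theta,M$. Moreover $\frac{d}{dt}e^{tB}=Be^{tB}$ in $L(X)$ for $t>0$; $e^{tB}$ commutes with $B$ on $D(B)$; $e^{tB}x\to x$ as $t\to0^+$ for $x\in\overline{D(B)}$; and $R(z,B)=\int_0^\infty e^{-zt}e^{tB}dt$ for $\operatorname{Re}z$ large. The function $y(t)=\int_0^te^{(t-s)B}f(s)\,ds$ is called the mild solution of $y'=By+f$, $y(0)=0$.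

**The first move** is the same for every uniqueness argument: pass to the difference of two solutions.

**Lemma 1.** Assume (H1). Let $u\ne v$ be strict solutions of (1) on $[0,a]$, let $t_0<a$ be maximal with $u=v$ on $[0,t_0]$, and let $z=u-v$. There is $\delta_0\in(0,1]$ with $t_0+\delta_0\le a$ such that
$$\Lambda(t)=\int_0^1F_u\big(t,\theta u(t)+(1-\theta)v(t)\big)\,d\theta$$
is defined and continuous from $[t_0,t_0+\delta_0]$ to $L(D,X)$, $\Lambda(t_0)=F_u(t_0,u(t_0))$, and
$$z'(t)=\Lambda(t)z(t),\qquad z(t_0)=0. \tag{2}$$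
Moreover, with $L,K$ the constants of (H1) at $\bar u=u(t_0)$,
$$\|\Lambda(t)-\Lambda(s)\|_{L(D,X)}\le L\big(\|u(t)-u(s)\|_D+\|v(t)-v(s)\|_D\big)+K|t-s|^\alpha. \tag{3}$$

*Proof.* Let $R$ be the radius of (H1) at $u(t_0)=v(t_0)$. By continuity in $D$, $u(t)$ and $v(t)$ lie in the convex set $B(u(t_0),R)$ for $t\in[t_0,t_0+\delta_0]$ if $\delta_0$ is small, so $\Lambda(t)$ is defined. The integrand is continuous in $(t,\theta)$ on a compact set, hence uniformly continuous, so $\Lambda$ is continuous. Integrating $\frac{d}{d\theta}F(t,v+\theta z)=F_u(t,v+\theta z)z$ over $[0,1]$ gives $F(t,u)-F(t,v)=\Lambda(t)z$, which is (2). For (3), change the second argument of $F_u$ first and then the first argument; the second argument moves by at most $\theta\|u(t)-u(s)\|_D+(1-\theta)\|v(t)-v(s)\|_D$. $\square$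

By maximality of $t_0$, uniqueness follows as soon as we show $z=0$ on some $[t_0,t_0+\delta]$ with $\delta>0$.

**Lemma 2.** Let $B$ be sectorial in $X$ with domain $D$ and graph norm equivalent to $\|\cdot\|_D$. If $y\in C([t_0,t];D)\cap C^1([t_0,t];X)$ and $y(t_0)=0$, then
$$y(t)=\int_{t_0}^te^{(t-s)B}\big(y'(s)-By(s)\big)ds\quad\text{in }X. \tag{4}$$

*Proof.* For $s<t$, since $y(s)\in D$, $\frac{d}{ds}e^{(t-s)B}y(s)=e^{(t-s)B}(y'(s)-By(s))$. Integrate from $t_0$ to $t-\varepsilon$ and let $\varepsilon\to0$. The integrand is bounded in $X$. Also $e^{(t-s)B}y(s)\to y(t)$ as $s\to t$, because $\|e^{(t-s)B}(y(s)-y(t))\|\to0$ and $e^{\sigma B}y(t)\to y(t)$ for $y(t)\in D$. $\square$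

**Maximal regularity.** A sectorial $B$ with domain $D$ has *maximal $L^p$-regularity* ($1\le p\le\infty$) if for every $f\in L^p(0,1;X)$ the mild solution of $y'=By+f$, $y(0)=0$, lies in $L^p(0,1;D)$. Example: $X=\ell^p$, $p<\infty$, $B=\mathrm{diag}(-\mu_k)$ with $\mu_k>0$. Here $\mu_ky_k=(\mu_ke^{-\mu_k\cdot})*f_k$ and the kernel has $L^1$-norm $1$, so Young's inequality gives $\int_0^1\sum_k|\mu_ky_k|^p\,dt\le\int_0^1\sum_k|f_k|^p\,dt$.

**Proposition 3.** If (H1), (H2) hold and each $F_v(t,v)$, $t\in[0,T]$, $v\in\mathcal O$, has maximal $L^p$-regularity for some $p=p(t,v)\in[1,\infty]$, then strict solutions of (1) are unique. In particular this is so if $X$ is (isomorphic to) a Hilbert space.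

*Proof.* **Step 1: absorb the error.** Suppose $u\neq v$ and use Lemma 1. Put $\Lambda_0=\Lambda(t_0)$ and $f(s)=(\Lambda(s)-\Lambda_0)z(s)$. Then $z'=\Lambda_0z+f$, $z(t_0)=0$, and by Lemma 2 $z$ is the mild solution. The linear map $f\mapsto y$ from $L^p(0,1;X)$ to $L^p(0,1;D)$ has a closed graph: if $f_k\to f$ and $y_k\to y$ in these spaces, then $y_k$ also converges uniformly in $X$ to the mild solution for $f$, which is therefore $y$. So it is bounded, with norm $C$, say. Extending $f$ by zero from $(t_0,t_0+\delta)$ to $(t_0,t_0+1)$ does not change the mild solution on $[t_0,t_0+\delta]$. Hence, with $C$ independent of $\delta\le\delta_0$,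
$$\|z\|_{L^p(t_0,t_0+\delta;D)}\le C\|f\|_{L^p(t_0,t_0+\delta;X)}\le C\sup_{[t_0,t_0+\delta]}\|\Lambda(s)-\Lambda_0\|_{L(D,X)}\,\|z\|_{L^p(t_0,t_0+\delta;D)} .$$
The last norm is finite because $z\in C([t_0,t_0+\delta_0];D)$, and the supremum tends to $0$ as $\delta\to0$. So $z=0$ on $[t_0,t_0+\delta]$ for small $\delta$, a contradiction.

**Step 2: in a Hilbert space every sectorial operator has maximal $L^2$-regularity.** Renorm $X$ as a Hilbert space. Take $\nu>0$ so large that $\nu>\omega$ and $\|e^{-\nu t}e^{tB}\|\le Ce^{-t}$ for $t>0$. Then $(\nu-B)R(z,B)=I+(\nu-z)R(z,B)$ is bounded, by $C_2$ say, on the line $\operatorname{Re}z=\nu$. Let $f\in L^2(0,1;X)$, extended by zero, $f_\nu(t)=e^{-\nu t}f(t)$, let $y$ be the mild solution on $[0,\infty)$, and put $Y(t)=e^{-\nu t}y(t)$ for $t\ge0$, $Y=0$ for $t<0$. Then $Y$ is the convolution of $e^{-\nu t}e^{tB}1_{t>0}$ with $f_\nu\in L^1\cap L^2$, so $Y\in L^1\cap L^2$ and $\hat Y(\xi)=R(\nu+i\xi,B)\hat f_\nu(\xi)$. By Plancherel's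 theorem in $X$ there is $h\in L^2(\mathbb R;X)$ with $\hat h(\xi)=(\nu-B)R(\nu+i\xi,B)\hat f_\nu(\xi)$ and $\|h\|_{L^2}\le C_2\|f_\nu\|_{L^2}$. The function $R(\nu,B)h$ has Fourier transform $\hat Y$, so $Y=R(\nu,B)h\in L^2(\mathbb R;D)$, and $y=e^{\nu t}Y\in L^2(0,1;D)$. Thus Step 1 applies with $p=2$. (Maximal $L^p$-regularity for all $1<p<\infty$ in Hilbert spaces is in de Simon, Rend. Sem. Mat. Univ. Padova 34 (1964); we need only $p=2$.) $\square$

What changes when $X$ is a general Banach space? Step 1 used maximal regularity and nothing else about $X$. We now try to do without it.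

## 2. General Banach spaces: the kernel $1/(t-s)$ and the Dini condition

Apply (4) to $z'=\Lambda_0z+f$ and take $D$-norms. All we know is $\|e^{\sigma\Lambda_0}\|_{L(X,D)}\le M'/\sigma$, so we meet
$$\int_{t_0}^t\frac{M'}{t-s}\,\|\Lambda(s)-\Lambda_0\|_{L(D,X)}\,\|z(s)\|_D\,ds .$$
The smallness of $\Lambda(s)-\Lambda_0$ is smallness near $s=t_0$, while the kernel is singular at $s=t$. The integral diverges logarithmically unless $(\Lambda(t)-\Lambda_0)z(t)=0$. The standard repair is to freeze at the endpoint: use $\Lambda(t)$ in place of $\Lambda_0$, so that the coefficient becomes $\Lambda(s)-\Lambda(t)$, which is small where the kernel is large. We need resolvent bounds that are uniform in $t$, and for this we use a criterion (Lunardi, *Analytic Semigroups and Optimal Regularity in Parabolic Problems*, Prop. 2.1.11).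

**Lemma 4.** Let $\nu\ge0$, $M\ge1$, $\rho(B)\supset\{\operatorname{Re}z\ge\nu\}$ and $\|zR(z,B)\|\le M$ there. Then $B$ is sectorial, with constants depending only on $\nu,M$.

*Proof.* If $\operatorname{Re}z\ge\nu$, $z\ne\nu$, then $|z-\nu|\le|z|$, so $\|R(z,B)\|\le M/|z-\nu|$. Let $z=x+iy$ with $0<\nu-x\le|y|/(2M)$, and $z_0=\nu+iy$. Then $|z-z_0|\,\|R(z_0,B)\|\le\frac{|y|}{2M}\cdot\frac M{|z_0|}\le\frac12$. By a Neumann series $z\in\rho(B)$ and $\|R(z,B)\|\le2M/|z_0|$. Since $|z-\nu|\le\frac32|y|\le\frac32|z_0|$, $\|R(z,B)\|\le3M/|z-\nu|$. So the sector $|\arg(z-\nu)|<\frac\pi2+\arctan\frac1{2M}$ works. $\square$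

A nondecreasing modulus $\omega$ is *Dini* if $\int_0^1\omega(\sigma)\frac{d\sigma}\sigma<\infty$. Every $h^\beta$ with $\beta>0$ is Dini. Near $0$, $(\log\frac1h)^{-2}$ is Dini and $(\log\frac1h)^{-1/2}$ is not: substitute $x=\log\frac1h$ to get $\int^\infty x^{-2}dx<\infty$ and $\int^\infty x^{-1/2}dx=\infty$.

**Theorem 5.** Assume (H1), (H2). Let $u,v$ be strict solutions of (1) on $[0,a]$ with values in $\mathcal O$ and $\|u(t)-u(s)\|_D+\|v(t)-v(s)\|_D\le\omega(|t-s|)$, where $\omega$ is nondecreasing and $\int_0^1\omega(\sigma)\frac{d\sigma}\sigma<\infty$. Then $u=v$.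

*Proof.* Suppose $u\neq v$ and use Lemma 1. By (3), $\|\Lambda(t)-\Lambda(s)\|_{L(D,X)}\le\Omega(|t-s|)$ with $\Omega(\sigma)=L\omega(\sigma)+K\sigma^\alpha$, which is Dini.

**Step 1: uniform semigroup bounds.** $\Lambda_0=\Lambda(t_0)$ is sectorial by (H2), so there are $\nu>0$ and $M\ge1$ with $\|zR(z,\Lambda_0)\|_{L(X)}+\|R(z,\Lambda_0)\|_{L(X,D)}\le M$ for $\operatorname{Re}z\ge\nu$. Choose $\delta\le\delta_0$ with $\|\Lambda(t)-\Lambda_0\|_{L(D,X)}\le\frac1{2M}$ on $[t_0,t_0+\delta]$. Then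
$$z-\Lambda(t)=\big(I-(\Lambda(t)-\Lambda_0)R(z,\Lambda_0)\big)(z-\Lambda_0)$$
and the operator subtracted from $I$ has norm at most $\frac12$. So $z\in\rho(\Lambda(t))$, and the resolvent bound holds for $\Lambda(t)$ with $2M$. By Lemma 4 the $\Lambda(t)$ are sectorial with uniform constants. Writing $x=R(\nu,\Lambda(t))(\nu-\Lambda(t))x$ we get $\|x\|_D\le2M(\nu\|x\|+\|\Lambda(t)x\|)$ for $x\in D$; since $\Lambda(t)\in L(D,X)$, the graph norm of $\Lambda(t)$ is equivalent to $\|\cdot\|_D$, and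
$$\|e^{\sigma\Lambda(t)}\|_{L(X,D)}\le M'/\sigma,\qquad0<\sigma\le1, \tag{5}$$
with $M'$ independent of $t$.

**Step 2: freeze at the endpoint.** For fixed $t\in(t_0,t_0+\delta]$ apply Lemma 2 with $B=\Lambda(t)$, $y=z$; since $z'(s)=\Lambda(s)z(s)$,
$$z(t)=\int_{t_0}^te^{(t-s)\Lambda(t)}\big(\Lambda(s)-\Lambda(t)\big)z(s)\,ds .$$
By (5) the integrand, which is continuous into $D$ for $s<t$, has $D$-norm at most $M'\frac{\Omega(t-s)}{t-s}\|z(s)\|_D$, which is integrable. So the integral converges in $D$. With $m=\sup_{[t_0,t_0+\delta']}\|z\|_D$ this gives $m\le M'\int_0^{\delta'}\Omega(\sigma)\frac{d\sigma}\sigma\cdot m$. For small $\delta'$ the factor is below $1$, so $m=0$, a contradiction. $\square$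

Here the argument stops. A strict solution is continuous in $D$ with no prescribed modulus, and if $\Omega$ is not Dini the last integral is infinite. The existence theory gives better than Dini, but only for the solution it constructs. For $0<\beta<1$, $b>0$, let $C^\beta_\beta((0,b];Y)$ be the space of bounded continuous $f:(0,b]\to Y$ with $\sup_{0<\varepsilon<b}\varepsilon^\beta[f]_{C^\beta([\varepsilon,b];Y)}<\infty$. Example: $f(t)=\sin(\log t)$ has $|f(t)-f(s)|\le\min\{2,|t-s|/\varepsilon\}\le2(|t-s|/\varepsilon)^\beta$ on $[\varepsilon,b]$, so it belongs to $C^\beta_\beta$ although it has no limit at $0$.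

The chapter "Nonlinear parabolic equations and systems", from which the problem comes, has as Theorem 2.6: *under (H1), (H2), $u_0\in\mathcal O$, $F(0,u_0)\in\overline D$, there is a maximal $\tau>0$ and a strict solution of (1), on $[0,\tau-\varepsilon]$ for every $\varepsilon\in(0,\tau)$, which is the unique solution in $\bigcup_{0<\beta<1}C^\beta_\beta((0,\tau-\varepsilon];D)\cap C([0,\tau-\varepsilon];D)$.* Uniqueness among all strict solutions is what we ask. It fails.

**Theorem 6.** There are a Banach space $X$, a sectorial operator $A$ in $X$ with dense domain $D$ (normed by $\|w\|_D=\|Aw\|_X$, equivalent to the graph norm), and a bounded homogeneous quadratic polynomial $G:D\to X$ such that, with $\mathcal O=\{w\in D:\|w\|_D<1/40\}$ and $F(t,w)=Aw+G(w)$, (H1) and (H2) hold for every $T>0$, $\alpha\in(0,1)$, and the following is true. There is $w\in C(\mathbb R;D)\cap C^1(\mathbb R;X)$ with values in $\mathcal O$, $w'=Aw+G(w)$ on $\mathbb R$, $w(t)=0$ for $t\le0$,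 and $w(t)\ne0$ for every $t>0$.

Hence, for every $a>0$, the problem $u'=F(t,u)$, $u(0)=0$ (where $F(0,0)=0\in\overline D$) has on $[0,a]$ the distinct strict solutions $0$ and $w(\cdot-s)$, $0\le s<a$: a continuum of strict solutions.

The proof takes Sections 3 to 9, and it does not use Theorem 2.6.

## 3. Band-pass cells: a resolvent sees one frequency, a forcing carries many

By Proposition 3 we need a sectorial operator without maximal regularity. Here is the mechanism, on a system that can be solved by hand.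

**One cell.** Take $r>0$, $\lambda=4r$, $\mu=r/4$ and
$$\xi'=-\lambda\xi+(\lambda-\mu)\zeta,\qquad\zeta'=-\mu\zeta-x(t).$$
With $x=e^{i\rho t}$ the bounded solution on $\mathbb R$ is $\zeta=-\frac{e^{i\rho t}}{\mu+i\rho}$, $\xi=\zeta+\frac{e^{i\rho t}}{\lambda+i\rho}$: indeed $\xi-\zeta$ must satisfy $(\xi-\zeta)'=-\lambda(\xi-\zeta)+x$. The first component of minus the linear part is
$$d=\lambda\xi-(\lambda-\mu)\zeta=\lambda(\xi-\zeta)+\mu\zeta=\kappa e^{i\rho t},\qquad\kappa=\frac\lambda{\lambda+i\rho}-\frac\mu{\mu+i\rho}=\frac{(\lambda-\mu)\,i\rho}{(\lambda+i\rho)(\mu+i\rho)} .$$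
So $|\kappa|\le\min\{1,|\rho|/\mu,\lambda/|\rho|\}$: the cell passes frequencies in the window $[\mu,\lambda]=[r/4,4r]$ and damps the others. If $\frac r2\le|\rho|\le\frac{3r}2$ then
$$|\kappa|\ge\frac{3.75}{\sqrt{16+2.25}}\cdot\frac1{\sqrt{1+1/4}}\ge\frac12 ,$$
by $|\lambda+i\rho|\le r\sqrt{16+2.25}$ and $\mu/|\rho|\le\frac12$.

**$N$ cells.** Take $r_i=16^i$, $i=1,\dots,N$. The windows are adjacent. Measure the state by $\big(\sum_i|\xi_i|^2\big)^{1/2}+\max_i|\zeta_i|$. A forcing of the $\zeta$-components at a single frequency $\tau$ finds one cell with $\tau$ in its window, and the responses of the other cells decay geometrically with their distance from it. So the resolvent is bounded independently of $N$ (Lemma 7 below is this computation). But the forcing with $x_i(t)=e^{ir_it}$ has norm $1$ at every time, and every cell answers: $\|d(t)\|_{\ell^2}\ge\frac12\sqrt N$. The sectoriality constants are fixed, and the gain from $C(\mathbb R;X)$ to $C(\mathbb R;D)$ is at least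 of order $\sqrt N$.

## 4. Feeding the gain back: a tree and the recursion $\varphi_n=\varphi_{n+1}^2$

We now want a nonlinearity that produces the forcing $x_p$ of each cell out of the response of other cells. Put the cells on a tree. Each cell $p$ of generation $n$ has $2N_n$ children, grouped in pairs $(p,i,\pm)$, and it is forced by
$$b_p=\sum_{i=1}^{N_n}\gamma_{p,i}\,d_{(p,i,+)}d_{(p,i,-)} .$$
This is quadratic in $d$, hence in the $D$-variable, and it is bounded by the square of the $\ell^2$-norm of the children. Suppose cell $p$ of generation $n$ is to be forced by $x_p=a_n\Phi_p(t)e^{i\rho_pt}$ with $\Phi_p$ slowly varying. Then its response is about $a_n\kappa_p\Phi_pe^{i\rho_pt}$. For the children to produce this forcing we need: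

1. the phases match: $\rho_{(p,i,+)}+\rho_{(p,i,-)}=\rho_p$, although the frequencies of the children are far larger than $|\rho_p|$ and differ from pair to pair;
2. the constants match: $\gamma_{p,i}\kappa_{(p,i,+)}\kappa_{(p,i,-)}=1$;
3. the amplitudes match: $N_na_{n+1}^2=a_n$.

The $\ell^2$-norm of the children's $d$ is then of size $\sqrt{2N_n}\,a_{n+1}=\sqrt{2a_n}$. So if $a_n\to0$, the state is continuous in $D$ whatever the bounded continuous functions $\Phi_p$ are. With $a_{n+1}=a_n/2$ this forces $N_n=4/a_n$.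

The place of the max-norm is essential. The output $b_p$ enters the $\zeta$-component, measured by a maximum over siblings. If $\zeta$ were measured in $\ell^2$ too, $G$ would be unbounded: with $d_{(p,i,\pm)}$ of modulus $(2N_{n+1})^{-1/2}$ and suitable phases, for all $p\in J_v$, $v\in V_n$, the children's $\ell^2$-norms are $1$ and $b_p\ge\frac12$ for all $2N_n$ siblings $p$ (as $|\gamma|\ge1$, since $|\kappa|\le1$), with $\ell^2$-norm at least $\frac12\sqrt{2N_n}$.

**The amplitude equation.** What remains is an equation for the $\Phi_p$. If we ignore that a cell distorts its input slightly, and let $\Phi_p=\varphi_n$ depend only on the generation, it reads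
$$\varphi_n=\varphi_{n+1}^2 .$$
On a *finite* tree nothing happens. The cells of the last generation are unforced, so zero data give $\zeta_p=0$, then $\xi_p=0$, so $d_p=0$; then the previous generation is unforced, and so on up the tree. On the infinite tree the recursion has many solutions: choose $\varphi_0\ge0$ and take roots, $\varphi_n=\varphi_0^{2^{-n}}$. Taking
$$\varphi_n(t)=e^{-2^{-n}/t}\ (t>0),\qquad\varphi_n(t)=0\ (t\le0),$$
we get smooth functions that vanish for $t\le0$ and are positive for $t>0$. The solution enters from infinitely high frequencies at time $0$.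

The true recursion contains the filter distortion, so $\varphi_n$ is only an approximate solution. We shall correct it exactly; the error is controlled because the frequencies grow extremely fast with $n$.

## 5. The tree, the frequencies and the space

**Step 1: data.** For $n\ge0$ put
$$a_n=2^{-n-14},\qquad N_n=4/a_n=2^{n+16}\in\mathbb N,\qquad\text{so}\quad N_na_{n+1}^2=a_n. \tag{6}$$
Let $V_0=\{o\}$, $V_{n+1}=V_n\times\{1,\dots,N_n\}\times\{+,-\}$, $V=\bigcup_nV_n$, $V^*=V\setminus\{o\}$; for $v\in V_n$ the children are $J_v=\{(v,i,\pm):1\le i\le N_n\}\subset V_{n+1}$. The sets $J_v$, $v\in V$, partition $V^*$. Let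
$$R_0=300,\qquad R_{n+1}=R_n16^{N_n},\qquad r_{n,i}=R_n16^i\ (1\le i\le N_n),$$
so $16R_n\le r_{n,i}\le R_{n+1}$. Put $\rho_o=0$ and, for $v\in V_n$,
$$\rho_{(v,i,+)}=r_{n,i},\qquad\rho_{(v,i,-)}=\rho_v-r_{n,i},\qquad\text{so}\quad\rho_{(v,i,+)}+\rho_{(v,i,-)}=\rho_v. \tag{7}$$
For $p=(v,i,\pm)$ with $v\in V_n$ put $r_p=r_{n,i}$, $\lambda_p=4r_p$, $\mu_p=r_p/4$.

**Step 2: each frequency lies well inside its window,** that is,
$$\tfrac12r_p\le|\rho_p|\le\tfrac32r_p\qquad(p\in V^*). \tag{8}$$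
For $p\in V_1$, $|\rho_p|=r_p$. If (8) holds for $v\in V_n$, $n\ge1$, then $r_v\le R_n$ gives $|\rho_v|\le\frac32R_n\le\frac12r_{n,i}$, and (8) follows for the children of $v$ from (7).

By Section 3 the numbers
$$\kappa_p=\frac{\lambda_p}{\lambda_p+i\rho_p}-\frac{\mu_p}{\mu_p+i\rho_p}\quad\text{satisfy}\quad\tfrac12\le|\kappa_p|\le1. \tag{9}$$
Put $\gamma_{v,i}=(\kappa_{(v,i,+)}\kappa_{(v,i,-)})^{-1}$; then $|\gamma_{v,i}|\le4$.

**Step 3: the space.** $X$ is the space of families $(\xi_p,\zeta_p)_{p\in V^*}$ of pairs of complex numbers whose block norms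
$$\Big(\sum_{p\in J_v}|\xi_p|^2\Big)^{1/2}+\max_{p\in J_v}|\zeta_p|,\qquad v\in V,$$
tend to $0$ (for each $\varepsilon>0$ only finitely many exceed $\varepsilon$), with the supremum of the block norms as norm. This is a $c_0$-sum of finite-dimensional spaces, hence a Banach space, and the finitely supported families are dense in it.

**Step 4: the operator.** Put
$$\big(A(\xi,\zeta)\big)_p=\big(-\lambda_p\xi_p+(\lambda_p-\mu_p)\zeta_p,\,-\mu_p\zeta_p\big),\qquad D=\{w\in X:Aw\in X\}.$$
$D$ contains the finitely supported families, so $\overline D=X$.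

**Lemma 7.** $\{\operatorname{Re}z\ge0\}\subset\rho(A)$, and there $\|zR(z,A)\|\le4$ and $\|AR(z,A)\|\le5$. Also $\|A^{-1}\|\le2$. So $A$ is sectorial, and $\|w\|_D:=\|Aw\|_X$ is equivalent to the graph norm.

*Proof.* Componentwise, $(z-A)(\xi,\zeta)=(f,g)$ has the unique solution
$$\zeta_p=\frac{g_p}{z+\mu_p},\qquad\xi_p=\frac{f_p}{z+\lambda_p}+\frac{(\lambda_p-\mu_p)g_p}{(z+\lambda_p)(z+\mu_p)} .$$
Let $\operatorname{Re}z\ge0$, $z\ne0$, $\tau=|z|$. For $x>0$, $|z+x|^2=\tau^2+2x\operatorname{Re}z+x^2$, so $|z+x|\ge\max(\tau,x)$. Combining the two choices for $x=\lambda_p$ and $x=\mu_p$,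
$$\tau\,\frac{\lambda_p-\mu_p}{|z+\lambda_p||z+\mu_p|}\le s_p:=\min\{1,\tau/\mu_p,\lambda_p/\tau\}. \tag{10}$$
Fix $v\in V_n$. The windows $[r_{n,i}/4,4r_{n,i}]=[\mu_p,\lambda_p]$, $p=(v,i,\pm)$, are consecutive, since $4r_{n,i}=r_{n,i+1}/4$. Extend them by $r_{n,i}=R_n16^i$ to all $i\in\mathbb Z$, so that they cover $(0,\infty)$, and let $\tau$ lie in the $j$-th window. If $i=j+l$, $l\ge1$, then $\tau/\mu_p\le4r_{n,j}/(16^lr_{n,j}/4)=16^{-(l-1)}$. If $i=j-l$, then $\lambda_p/\tau\le4\cdot16^{-l}r_{n,j}/(r_{n,j}/4)=16^{-(l-1)}$. There are two children per window, so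
$$\sum_{p\in J_v}s_p^2\le2\Big(1+\frac2{1-1/256}\Big)\le9 .$$
Hence the $v$-block norm of $\tau(\xi,\zeta)$ is at most
$$\|f\|_{\ell^2(J_v)}+3\max_{J_v}|g_p|+\max_{J_v}|g_p|\le4\times(v\text{-block norm of }(f,g)).$$
So $(\xi,\zeta)\in X$; then $A(\xi,\zeta)=z(\xi,\zeta)-(f,g)\in X$, so $(\xi,\zeta)\in D$. Thus $z\in\rho(A)$ and $\|zR(z,A)\|\le4$.

For $z=0$: $|\xi_p|\le|f_p|+|g_p|/\mu_p$ and $|\zeta_p|\le|g_p|$, because $\lambda_p,\mu_p\ge1$, and $\sum_{p\in J_v}\mu_p^{-2}\le2\sum_{i\ge1}16R_n^{-2}16^{-2i}\le1$. So the block norms at most double: $0\in\rho(A)$ and $\|A^{-1}\|\le2$. Finally $AR(z,A)=zR(z,A)-I$ for $z\ne0$ and $AR(0,A)=-I$. Sectoriality is Lemma 4 with $\nu=0$, and $\|w\|_X\le2\|Aw\|_X$ gives the equivalence of norms. $\square$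

In particular $A$ is closed, so $D$ is a Banach space, continuously embedded in $X$.

## 6. The quadratic term

For $w=(\xi,\zeta)\in D$ write $-Aw=(d,c)$:
$$d_p=\lambda_p\xi_p-(\lambda_p-\mu_p)\zeta_p,\qquad c_p=\mu_p\zeta_p,\qquad\|w\|_D=\|(d,c)\|_X. \tag{11}$$
For $p\in V_n$, $n\ge1$, put
$$b_p(w)=\sum_{i=1}^{N_n}\gamma_{p,i}\,d_{(p,i,+)}d_{(p,i,-)},\qquad G(w)_p=(0,-b_p(w)).$$

**Step 1: $G$ is a bounded quadratic polynomial from $D$ to $X$.** By $|\gamma|\le4$ and $2|xy|\le|x|^2+|y|^2$, $|b_p(w)|\le2\|d\|_{\ell^2(J_p)}^2$. For given $\varepsilon$ only finitely many $p$ have $|b_p(w)|>\varepsilon$, and the $v$-block norm of $G(w)$ is $\max_{p\in J_v}|b_p(w)|$. So $G(w)\in X$ and $\|G(w)\|_X\le2\|w\|_D^2$. For $h\in D$ with $-Ah=(d^h,c^h)$, let $G'(w)h$ have components $\big(0,-\sum_i\gamma_{p,i}(d_{(p,i,+)}d^h_{(p,i,-)}+d^h_{(p,i,+)}d_{(p,i,-)})\big)$. By Cauchy–Schwarz these are bounded by $4\|d\|_{\ell^2(J_p)}\|d^h\|_{\ell^2(J_p)}$, so $G'(w)h\in X$ and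
$$\|G'(w)h\|_X\le4\|w\|_D\|h\|_D,\qquad G(w+h)=G(w)+G'(w)h+G(h). \tag{12}$$
So $G'(w)$ is the Fréchet derivative, and it is linear in $w$.

**Step 2: (H1).** $F(t,w)=Aw+G(w)$ does not depend on $t$, is continuous on $D$, and $F_w=A+G'(w)$ with $\|F_w(t,v)-F_w(t,w)\|_{L(D,X)}=\|G'(v-w)\|_{L(D,X)}\le4\|v-w\|_D$. So (H1) holds with $L=4$, any $K>0$, and any ball contained in $\mathcal O$.

**Step 3: (H2).** Let $\|w\|_D<1/40$ and $\operatorname{Re}z\ge0$. By (12) and Lemma 7, $\|G'(w)R(z,A)\|_{L(X)}\le4\|w\|_D\|AR(z,A)\|\le20\|w\|_D\le\frac12$. Hence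
$$z-A-G'(w)=\big(I-G'(w)R(z,A)\big)(z-A)$$
is invertible from $D$ to $X$, and $\|zR(z,A+G'(w))\|\le4\cdot2=8$. By Lemma 4, $A+G'(w)$ is sectorial. Moreover $\|G'(w)h\|_X\le\frac1{10}\|h\|_D$, so $\frac9{10}\|h\|_D\le\|(A+G'(w))h\|_X\le\frac{11}{10}\|h\|_D$; with $\|h\|_X\le2\|h\|_D$ the graph norm is equivalent to $\|\cdot\|_D$.

## 7. From amplitudes to solutions

For $p\in V^*$ and $s>0$ let
$$k_p(s)=\lambda_pe^{-\lambda_ps}-\mu_pe^{-\mu_ps},\qquad\tilde k_p(s)=\kappa_p^{-1}e^{-i\rho_ps}k_p(s),$$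
and write $(\tilde k_p*\Phi)(t)=\int_0^\infty\tilde k_p(s)\Phi(t-s)\,ds$. This is what cell $p$ does to a slowly varying amplitude. By (9), $\int_0^\infty k_pe^{-i\rho_ps}ds=\kappa_p$, and $|\kappa_p^{-1}|\le2$,
$$\int_0^\infty\tilde k_p=1,\qquad\|\tilde k_p\|_{L^1}\le4,\qquad\int_0^\infty s|\tilde k_p|\,ds\le2\Big(\frac1{\lambda_p}+\frac1{\mu_p}\Big)\le\frac4{\mu_p}. \tag{13}$$

**Lemma 8.** Let $\Phi_p:\mathbb R\to\mathbb C$ $(p\in V^*)$ be continuous with $|\Phi_p|\le1.1$. Put $E_p=\tilde k_p*\Phi_p$, and suppose $|E_p|\le1.1$ and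
$$\Phi_p=\frac1{N_n}\sum_{i=1}^{N_n}E_{(p,i,+)}E_{(p,i,-)}\qquad(p\in V_n,\ n\ge1). \tag{14}$$
For $p\in V_n$ let $x_p(t)=a_n\Phi_p(t)e^{i\rho_pt}$ and
$$\zeta_p(t)=-\int_0^\infty e^{-\mu_ps}x_p(t-s)\,ds,\qquad\chi_p(t)=\int_0^\infty e^{-\lambda_ps}x_p(t-s)\,ds,\qquad\xi_p=\zeta_p+\chi_p .$$
Then $w=(\xi,\zeta)\in C(\mathbb R;D)\cap C^1(\mathbb R;X)$, $w(t)\in\mathcal O$, $w'=Aw+G(w)$ on $\mathbb R$, and $b_p(w(t))=x_p(t)$.

*Proof.* **Step 1: the $D$-norm.** By (11), $c_p=\mu_p\zeta_p$, and for $p\in V_n$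
$$d_p=\lambda_p\chi_p+\mu_p\zeta_p=\int_0^\infty k_p(s)x_p(t-s)\,ds=a_n\kappa_pE_p(t)e^{i\rho_pt} .$$
So $|d_p|,|c_p|\le1.1\,a_n$. For $v\in V_n$, $n\ge0$, there are $2N_n$ children, all in $V_{n+1}$, so by (6) the $v$-block norm of $(d,c)$ is at most
$$1.1\big(\sqrt{2N_n}\,a_{n+1}+a_{n+1}\big)=1.1\big(\sqrt{2a_n}+\tfrac12a_n\big)\le2.2\sqrt{a_n}. \tag{15}$$
This tends to $0$ as $n\to\infty$, uniformly in $t$; each $V_n$ is finite and each component is continuous in $t$. So $(d,c)$ is a uniform limit of continuous, finitely supported functions, and $(d,c)\in C(\mathbb R;X)$. By the componentwise uniqueness in Lemma 7, $w=-A^{-1}(d,c)\in C(\mathbb R;D)$. Also $\|w(t)\|_D\le2.2\sqrt{a_0}=2.2/128<1/40$.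

**Step 2: the feedback closes.** For $p\in V_n$, $n\ge1$, by the definition of $\gamma$, (7), (14) and (6),
$$b_p(w)=\sum_i\gamma_{p,i}\kappa_{(p,i,+)}\kappa_{(p,i,-)}\,a_{n+1}^2\,E_{(p,i,+)}E_{(p,i,-)}\,e^{i\rho_pt}=N_na_{n+1}^2\Phi_pe^{i\rho_pt}=a_n\Phi_pe^{i\rho_pt}=x_p .$$

**Step 3: the equation.** Since $\zeta_p(t)=-\int_{-\infty}^te^{-\mu_p(t-s)}x_p(s)\,ds$, and similarly for $\chi_p$,
$$\zeta_p'=-\mu_p\zeta_p-x_p=-\mu_p\zeta_p-b_p(w),\qquad\chi_p'=-\lambda_p\chi_p+x_p,$$
$$\xi_p'=\zeta_p'+\chi_p'=-\mu_p\zeta_p-\lambda_p\chi_p=-\lambda_p\xi_p+(\lambda_p-\mu_p)\zeta_p .$$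
So $w'=Aw+G(w)$ in each component. The right-hand side $g$ belongs to $C(\mathbb R;X)$, and $w(t)-w(0)-\int_0^tg$ has all components zero. Hence $w\in C^1(\mathbb R;X)$ and the equation holds in $X$. $\square$

**The orbit with $\Phi_p\equiv1$.** By (13), $\Phi_p\equiv1$ gives $E_p\equiv1$, and (14) holds. Lemma 8 yields an explicit solution $w^*$ with $d_p(t)=a_n\kappa_pe^{i\rho_pt}$, $p\in V_n$. With $h=\pi/|\rho_p|$ the phase of $d_p$ is reversed, so
$$\|w^*(t+h)-w^*(t)\|_D\ge2|\kappa_p|a_n\ge a_n=2^{-n-14},\qquad|\rho_p|\ge\tfrac12r_p\ge8R_{n-1} .$$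
If $w^*$ were $\beta$-Hölder in $D$ on an interval of positive length, then $2^{-n-14}\le C(\pi/8R_{n-1})^\beta$ for all large $n$. This is false, because $R_{n-1}$ grows doubly exponentially in $n$. So $w^*$ is not Hölder continuous in $D$ on any interval of positive length.

Now use Theorem 2.6, just for this paragraph. Let $s\in\mathbb R$, $u_0=w^*(s)$; the condition $F(0,u_0)\in X=\overline D$ is free. Problem (1) has a strict solution of some class $C^\beta_\beta$, which is $\beta$-Hölder in $D$ away from $t=0$. It therefore differs from $w^*(s+\cdot)$ on every interval $[0,a]$. So uniqueness of strict solutions fails from every point of the orbit $w^*$.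

This already answers the question, given Theorem 2.6. Theorem 6 asks for more: two solutions produced by hand, one of them zero.

## 8. Solving the amplitude equation with $\Phi_p=0$ for $t\le0$

We need a solution of (14) that vanishes for $t\le0$ and not for $t>0$. Let $\varphi_n$ be as in Section 4.

**Step 1: size of the distortion.** We have $0\le\varphi_n\le1$, $\varphi_n=\varphi_{n+1}^2$, $\varphi_n\in C^1(\mathbb R)$. With $s=2^{-n}/t$, $\varphi_n'(t)=2^{-n}t^{-2}e^{-2^{-n}/t}=2^ns^2e^{-s}$ for $t>0$, so $|\varphi_n'|\le4e^{-2}2^n\le2^n$. For $p\in V_n$, $n\ge1$, $\mu_p=r_p/4\ge4R_{n-1}$. Since $\int\tilde k_p=1$, (13) gives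
$$|\tilde k_p*\varphi_n-\varphi_n|\le\int_0^\infty|\tilde k_p(s)|\,2^ns\,ds\le\frac{4\cdot2^n}{\mu_p}\le\eta_n:=\frac{2^n}{R_{n-1}}\le\frac2{R_0}128^{1-n}. \tag{16}$$
The last inequality is an equality for $n=1$, and $\eta_{n+1}/\eta_n=2R_{n-1}/R_n\le2/256$.

**Step 2: truncated solutions.** For $M\ge1$ put $\Phi_p^M=\varphi_M$ for $p\in V_M$. For $n=M-1,\dots,1$ define $\Phi_p^M$, $p\in V_n$, by (14) with $E_p^M=\tilde k_p*\Phi_p^M$. All these functions are bounded and continuous (an $L^1$ function convolved with a bounded continuous one), and they vanish for $t\le0$, since $\varphi_M$ does and $\tilde k_p*$ looks only into the past.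

**Step 3: they stay close to $\varphi_n$, uniformly in $M$.** Let $e_n^M=\max_{p\in V_n}\sup_t|\Phi_p^M-\varphi_n|$. We claim that for $1\le n\le M$ and $p\in V_n$
$$e_n^M\le3\sum_{j=n+1}^M12^{\,j-n-1}\eta_j\le\frac7{R_0},\qquad|E_p^M-\varphi_n|\le4e_n^M+\eta_n\le\frac{30}{R_0}=0.1. \tag{17}$$
By (16) the middle sum is at most $\frac6{R_0}\sum_{j\ge1}(12/128)^{j-1}\le7/R_0$. Given the bound on $e_n^M$, write $E_p^M-\varphi_n=\tilde k_p*(\Phi_p^M-\varphi_n)+(\tilde k_p*\varphi_n-\varphi_n)$; with $\|\tilde k_p\|_{L^1}\le4$ and (16) this is at most $4e_n^M+\eta_n\le(28+2)/R_0$.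

The bound on $e_n^M$ is proved by downward induction in $n$. For $n=M$, $e_M^M=0$. Suppose (17) holds at level $n+1\le M$ and put $\varepsilon=4e_{n+1}^M+\eta_{n+1}\le0.1$. The children of $p\in V_n$ satisfy $|E^M_{(p,i,\pm)}-\varphi_{n+1}|\le\varepsilon$, so
$$|E^M_{(p,i,+)}E^M_{(p,i,-)}-\varphi_{n+1}^2|\le\varepsilon(1+\varepsilon)+\varepsilon=\varepsilon(2+\varepsilon)\le3\varepsilon .$$
Average over $i$ and use $\varphi_{n+1}^2=\varphi_n$: $e_n^M\le3\varepsilon=12e_{n+1}^M+3\eta_{n+1}$. Inserting the bound for $e_{n+1}^M$ gives the bound for $e_n^M$. An error can grow by a factor $12$ per generation on its way to the root, but the errors created at generation $j$ are of order $128^{-j}$.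

In particular $|\Phi_p^M|\le1.1$ and $|E_p^M|\le1.1$.

**Step 4: convergence as $M\to\infty$.** Let $\delta_n=\max_{p\in V_n}\sup_t|\Phi_p^{M+1}-\Phi_p^M|$ for $1\le n\le M$. Then $\delta_M=e_M^{M+1}\le3\eta_{M+1}$ by (17). Since all $|E|\le1.1$ and $|E_p^{M+1}-E_p^M|\le4\delta_{n+1}$ for $p\in V_{n+1}$, (14) gives $\delta_n\le2\cdot1.1\cdot4\,\delta_{n+1}\le12\,\delta_{n+1}$. Hence $\delta_n\le3\cdot12^{M-n}\eta_{M+1}\le\frac6{R_0}12^{M-n}128^{-M}$, which is summable in $M$ for fixed $n$. So $\Phi_p^M\to\Phi_p$ uniformly on $\mathbb R$ for each $p\in V^*$, and then $E_p^M\to E_p=\tilde k_p*\Phi_p$ uniformly. Each instance of (14) is a finite sum, so it passes to the limit. The $\Phi_p$ are continuous, vanish for $t\le0$, satisfy (14), $|E_p|\le1.1$, and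
$$|\Phi_p-\varphi_n|\le\frac7{300}<0.03\quad(p\in V_n),\qquad|\Phi_p|\le1.1. \tag{18}$$

## 9. The solution that leaves zero

*Proof of Theorem 6.* The operator and the nonlinearity were treated in Sections 5 and 6. The $\Phi_p$ of Section 8 satisfy the hypotheses of Lemma 8, which gives $w\in C(\mathbb R;D)\cap C^1(\mathbb R;X)$ with values in $\mathcal O$ and $w'=Aw+G(w)$.

*For $t\le0$:* $x_p=0$ on $(-\infty,0]$ for all $p$, so $\zeta_p(t)=\chi_p(t)=0$ and $w(t)=0$.

*For $t>0$:* as $n\to\infty$, $\varphi_n(t)=e^{-2^{-n}/t}\to1$. Choose $n\ge1$ with $\varphi_n(t)>0.03$. By (18), $\Phi_p(t)\ne0$ for $p\in V_n$, so $b_p(w(t))=x_p(t)\neq0$. Since $b_p(0)=0$, $w(t)\ne0$.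

The equation is autonomous, so for $s\ge0$ the function $w(\cdot-s)$ is a strict solution with value $0$ at $t=0$. On $[0,a]$ with $0\le s<a$ it vanishes exactly on $[0,s]$, so these solutions are pairwise distinct and distinct from $0$. $\square$

So under (H1), (H2) and $F(0,u_0)\in\overline D$ the strict solution of (1) need not be unique. The example has an autonomous quadratic polynomial $F$ and $u_0=0$, so additional smoothness of $F$ or of $u_0$ cannot restore uniqueness in general. What is missing is maximal regularity: Step 1 of Proposition 3, applied to the pair $0,w$ with $t_0=0$, uses only $\Lambda_0=F_u(0,0)=A$ and would give $w=0$ near $0$. Hence $A$ has maximal $L^p$-regularity for no $p\in[1,\infty]$.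

**Remark (real scalars).** Regard $X$ and $D$ as real spaces. The complexification of $X$ is isomorphic to $X\oplus\overline X$ by $x+iy\mapsto(x+Jy,x-Jy)$, with $J$ the multiplication by $i$ in $X$ and $\overline X$ the conjugate space. A complex-linear $B$ becomes $B\oplus\overline B$. The resolvent of $\overline B$ at $z$ is, as a map, $R(\bar z,B)$, so the same bounds hold on the conjugation-invariant half-plane $\operatorname{Re}z\ge0$. The example therefore also works over $\mathbb R$.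

## 10. The modulus of continuity of the counterexample

By Theorem 5 the solution $w$ cannot have a Dini modulus of continuity in $D$. One can compute a modulus that it does have.

**Theorem 9.** The solutions $0$ and $w$ of Theorem 6, with $w$ as constructed above, satisfy the bound in Theorem 5 with $\omega(h)=C(\log(1/h))^{-1/2}$, $0<h\le\frac12$.

*Proof.* **Step 1: time derivatives.** For $p\in V_n$, $\mu_p|\zeta_p|\le1.1a_n$, $\lambda_p|\chi_p|\le1.1a_n$, $|x_p|\le1.1a_n$. So the equations in Lemma 8 give $|\zeta_p'|,|\chi_p'|\le2.2\,a_n$. Hence $|d_p'|\le2.2(\lambda_p+\mu_p)a_n\le10r_pa_n$ and $|c_p'|\le2.2\mu_pa_n\le r_pa_n$.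

**Step 2: each block.** Let $v\in V_n$. Its children lie in $V_{n+1}$ and have $r_p\le R_{n+1}$. By Step 1 and (6), the $v$-block of $A(w(t+h)-w(t))$ has norm at most
$$hR_{n+1}\big(10\sqrt{2N_n}\,a_{n+1}+a_{n+1}\big)=hR_{n+1}\big(10\sqrt{2a_n}+\tfrac12a_n\big)\le20R_{n+1}h\sqrt{a_n} .$$
By (15) it is also at most $4.4\sqrt{a_n}$.

**Step 3: choose where to split.** Let $n_*=\min\{n\ge0:R_{n+1}>h^{-1/2}\}$. For $n<n_*$, $R_{n+1}\le h^{-1/2}$, and the first bound is at most $20\sqrt h$. For $n\ge n_*$ the second is at most $4.4\sqrt{a_{n_*}}$. The norm is a supremum over blocks, so $\|w(t+h)-w(t)\|_D\le\max\{20\sqrt h,4.4\sqrt{a_{n_*}}\}$. Now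
$$\tfrac12\log\tfrac1h<\log R_{n_*+1}=\log R_0+\sum_{k=0}^{n_*}N_k\log16=\log R_0+2^{16}(2^{n_*+1}-1)\log16\le\frac C{a_{n_*}},$$
because $1/a_{n_*}=2^{n_*+14}$. So $\sqrt{a_{n_*}}\le C(\log(1/h))^{-1/2}$ with a new $C$. Since $h\log(1/h)$ is bounded on $(0,\frac12]$, $\sqrt h\le C(\log(1/h))^{-1/2}$ there too. $\square$

A Dini modulus in $D$ guarantees uniqueness, and the modulus $(\log(1/h))^{-1/2}$ does not. What happens for moduli between these two is not determined here.
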